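\title{Zero-dimensional isomorphic extensions and the small boundary property}

\begin{abstract}
An extension of topological dynamical systems is isomorphic if it induces a bijection of the invariant measures and is a measure-theoretic isomorphism for each of them. It is strongly isomorphic if its fibers are single points over a set that has full measure for all invariant measures at once. We prove that a system with a zero-dimensional isomorphic extension has the small boundary property, and hence has a zero-dimensional strongly isomorphic extension. The main step is a convexity argument which approximates a continuous function on the extension by a continuous function on the base, in $L^1$ and uniformly over all invariant measures. We also show that the small boundary property passes in both directions along any isomorphic extension, and we characterize both kinds of extension by approximation of continuous functions.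
\end{abstract}

\section{The question and the results}\label{sec:intro}

A \emph{system} is a pair $(X,T)$, where $X$ is a nonempty compact metric space and $T:X\to X$ is a homeomorphism. We write $M(X)$ for the set of $T$-invariant Borel probability measures on $X$. A Borel subset of $X$ is \emph{full} if it has measure $1$ for every $\mu\in M(X)$, and \emph{null} if it has measure $0$ for every $\mu\in M(X)$. An \emph{extension} $\pi:(X,T)\to(Y,S)$ is a continuous surjection $\pi:X\to Y$ with $\pi\circ T=S\circ\pi$. It induces a map $\pi_*:M(X)\to M(Y)$, where $\pi_*\mu(B)=\mu(\pi^{-1}B)$. The extension is \emph{zero-dimensional} if $X$ is zero-dimensional, that is, has a basis of clopen sets.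

Clopen sets are convenient in dynamics. Their indicator functions are continuous, so the measure of a clopen set depends continuously on the measure, and a point of a zero-dimensional system is determined by the times at which its orbit visits the sets of a clopen basis. A connected space has no proper nonempty clopen subset. There are two natural substitutes. One may look in $Y$ for open sets whose boundaries no invariant measure sees.

\begin{definition}
A system $(Y,S)$ has the \emph{small boundary property} (SBP) if $Y$ has a basis of open sets $U$ whose boundaries $\partial U=\overline U\setminus U$ are null.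
\end{definition}

Or one may replace $Y$ by a zero-dimensional extension that leaves the measure-theoretic dynamics unchanged. This last requirement can be read in two ways.

\begin{definition}
An extension $\pi:(X,T)\to(Y,S)$ is \emph{isomorphic} if $\pi_*:M(X)\to M(Y)$ is a bijection and, for every $\mu\in M(X)$, the map $\pi$ is a measure-theoretic isomorphism between $(X,\mu,T)$ and $(Y,\pi_*\mu,S)$. It is \emph{strongly isomorphic} if there is a full set $E\subseteq Y$ such that $\pi$ is injective on $\pi^{-1}E$.
\end{definition}

For a given $\mu$, the map $\pi$ is a measure-theoretic isomorphism exactly when it is injective on some Borel set $E_\mu\subseteq X$ with $\mu(E_\mu)=1$ (see Section~\ref{sec:prelim}). So an isomorphic extension differs from a strongly isomorphic one in two respects: the set $E_\mu$ may depend on $\mu$, and it need not be a union of fibers. Every strongly isomorphic extension is isomorphic (Lemma~\ref{lem:iso}), but not conversely (Example~\ref{ex:differ}).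

It is known that a system has the SBP if and only if it admits a zero-dimensional strongly isomorphic extension; the short proofs of the two implications are included below, in Section~\ref{sec:cases} and Proposition~\ref{prop:symbolic}. The following problem, posed in \cite{corr}, asks whether the weaker kind of extension suffices.

\medskip
\noindent\textbf{Problem.} \emph{If a system admits a zero-dimensional isomorphic extension, must it admit a zero-dimensional strongly isomorphic extension?}
\medskip

The answer is yes.

\begin{theorem}\label{thm:A}
If $(Y,S)$ admits a zero-dimensional isomorphic extension, then $(Y,S)$ has the SBP, and therefore admits a zero-dimensional strongly isomorphic extension.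
\end{theorem}

The given extension need not be strongly isomorphic itself; a new one is built from the small boundaries. The method gives a statement with no assumption on dimension.

\begin{theorem}\label{thm:B}
Let $\pi:(X,T)\to(Y,S)$ be an isomorphic extension. Then $(X,T)$ has the SBP if and only if $(Y,S)$ has the SBP.
\end{theorem}

The approximation result at the heart of the proof characterizes isomorphic extensions, and it has a counterpart for strongly isomorphic ones. Here $C(X)$ is the space of continuous real-valued functions on $X$.

\begin{theorem}\label{thm:C}
Let $\pi:(X,T)\to(Y,S)$ be an extension.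
\begin{enumerate}
\item[(1)] $\pi$ is isomorphic if and only if for every $f\in C(X)$ and $\varepsilon>0$ there is $h\in C(Y)$ with $\sup_{\mu\in M(X)}\int|f-h\circ\pi|\,d\mu<\varepsilon$.
\item[(2)] $\pi$ is strongly isomorphic if and only if for every $f\in C(X)$ and $\varepsilon>0$ there are $h^-,h^+\in C(Y)$ with $h^-\circ\pi\le f\le h^+\circ\pi$ and $\sup_{\nu\in M(Y)}\int(h^+-h^-)\,d\nu<\varepsilon$.
\end{enumerate}
\end{theorem}

Section~\ref{sec:cases} treats the simplest cases and locates the difficulty, and Section~\ref{sec:prelim} collects the standard tools. The proof of Theorems~\ref{thm:A} and~\ref{thm:B} then has three parts: uniform approximation (Section~\ref{sec:approx}), a reformulation of the SBP in which null sets are replaced by uniformly small ones (Section~\ref{sec:U}), and the transfer of the reformulated property along $\pi$ (Section~\ref{sec:transfer}). Section~\ref{sec:C} proves Theorem~\ref{thm:C}, and Section~\ref{sec:groups} discusses actions of other countable groups.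

\section{First cases and the difficulty}\label{sec:cases}

\begin{example}[isomorphic but not strongly isomorphic]\label{ex:differ}
Let $X=\mathbb Z\cup\{\infty\}$ be the one-point compactification of $\mathbb Z$, with $T(n)=n+1$ and $T(\infty)=\infty$, and let $Y$ be a single point. The space $X$ is zero-dimensional. An invariant probability measure gives the same mass to all integers, so that mass is $0$ and $M(X)=\{\delta_\infty\}$. The map $\pi:X\to Y$ is injective on $\{\infty\}$, hence isomorphic. Its only fiber is all of $X$, so it is not strongly isomorphic.
\end{example}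

A zero-dimensional \emph{strongly} isomorphic extension $\pi:X\to Y$ yields small boundaries by projecting clopen sets. Let $y\in V$ with $V\subseteq Y$ open. Covering the compact set $\pi^{-1}(y)$ by finitely many clopen subsets of $\pi^{-1}V$, we get a clopen $C$ with $\pi^{-1}(y)\subseteq C\subseteq\pi^{-1}V$. The set $U=Y\setminus\pi(X\setminus C)$ is open and contains $y$. Since $\pi$ is onto, $U$ lies in the closed set $\pi(C)\subseteq V$. Thus $\partial U\subseteq\pi(C)\cap\pi(X\setminus C)$. The fiber over a point of this intersection has at least two points, so the intersection misses the full set $E$ of the definition, and $\partial U$ is null. For an extension that is merely isomorphic this bound is worthless: in Example~\ref{ex:differ} with $C=\{0\}$, the set $\pi(C)\cap\pi(X\setminus C)$ is all of $Y$.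

Still, the two extreme cases of the problem have a positive answer.

\begin{example}[one invariant measure]\label{ex:unique}
If $M(Y)=\{\nu\}$, then $Y$ has the SBP, with no hypothesis. For fixed $y$ the spheres $\{d(y,\cdot)=r\}$, $r>0$, are pairwise disjoint, so all but countably many have $\nu$-measure $0$, and the boundary of the open ball of radius $r$ lies in the sphere.
\end{example}

\begin{example}[all measures invariant]\label{ex:identity}
Let $S$ be the identity of $Y$. Every point mass is invariant, so only the empty set is null, and the SBP means that $Y$ is zero-dimensional. Let $\pi:(X,T)\to(Y,S)$ be a zero-dimensional isomorphic extension and let $F\subseteq X$ be the compact set of fixed points of $T$. Given $y$, take $\mu\in M(X)$ with $\pi_*\mu=\delta_y$. The set $E_\mu\cap\pi^{-1}(y)$ has $\mu$-measure $1$ and at most one point, so $\mu=\delta_x$ with $\pi(x)=y$, and $x\in F$ by invariance. Two points of $F$ in one fiber would give two invariant measures with the same image. So $\pi|_F:F\to Y$ is a continuous bijection of compact metric spaces, hence a homeomorphism, and $Y$ is zero-dimensional.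
\end{example}

These cases suggest the answer yes, but they do not suggest a proof. The SBP asks for one set that serves all invariant measures. The hypothesis speaks of one measure at a time, and for one measure small boundaries cost nothing, as the argument of Example~\ref{ex:unique} shows. The problem is to exchange the quantifiers ``for every measure there is'' and ``there is, for every measure''.

Such an exchange is impossible in general, even approximately. Let $Y=[0,1]$ with the identity map, and consider continuous $g:[0,1]\to[0,1]$ with $g(0)=1$ and $g(1)=0$. For each measure $\nu$ and $\varepsilon>0$ some such $g$ has $\nu(\{0<g<1\})<\varepsilon$: among more than $1/\varepsilon$ disjoint open intervals one has measure below $\varepsilon$, and we let $g$ fall from $1$ to $0$ on it. No $g$ serves all $\nu$, because $g(y)=\frac12$ for some $y$ and $\delta_y$ is invariant. Averaging the functions found for different measures does not help: functions that fall at different places average to a staircase that takes intermediate values on a larger set.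

A zero-dimensional isomorphic extension supplies what is missing here, a common target. Fix a clopen $C\subseteq X$. For each $\mu$ the function $1_C$ can be approximated in $L^1(\mu)$ by functions $h\circ\pi$ with $h$ continuous on $Y$. All these $h$ approximate the \emph{same} function, and the error $\int|1_C-h\circ\pi|\,d\mu$ is convex in $h$ and affine and continuous in $\mu$. In this situation averaging does exchange the quantifiers.

\section{Standard facts and isomorphic extensions}\label{sec:prelim}

Let $Z$ be a compact metric space with metric $d$. We write $C(Z,[0,1])$ for the set of continuous functions $Z\to[0,1]$, and $\{0<g<1\}$ for $\{z:0<g(z)<1\}$, and so on. We use the following facts.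

\begin{enumerate}
\item[(F1)] \emph{Invariant measures.} The Borel probability measures on $Z$ form a compact metrizable space in the weak* topology, in which $m\mapsto\int u\,dm$ is continuous for each $u\in C(Z)$. For a system $(Z,R)$, the set $M(Z)$ is a nonempty, closed, convex subset.
\item[(F2)] \emph{Lusin--Souslin theorem.} If $\pi:X\to Y$ is a continuous map of compact metric spaces that is injective on a Borel set $E\subseteq X$, then $\pi(A)$ is Borel for every Borel $A\subseteq E$. In particular $\pi(E)$ is Borel and $(\pi|_E)^{-1}:\pi(E)\to E$ is a Borel map.
\item[(F3)] \emph{Density.} For a Borel probability measure $m$ on $Z$, the space $C(Z)$ is dense in $L^1(m)$. A Borel function with values in $[0,1]$ can be approximated by functions in $C(Z,[0,1])$, since replacing $h$ by $\min(1,\max(0,h))$ does not increase the distance to a number in $[0,1]$.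
\item[(F4)] \emph{Strict separation.} If $Q\subseteq\mathbb R^k$ is compact and convex, $P\subseteq\mathbb R^k$ is closed and convex, both are nonempty and $P\cap Q=\emptyset$, then there is $\lambda\in\mathbb R^k$ with $\sup_{q\in Q}\lambda\cdot q<\inf_{p\in P}\lambda\cdot p$.
\item[(F5)] \emph{Dini's theorem.} A decreasing sequence of continuous functions on a compact space that converges pointwise to $0$ converges uniformly.
\item[(F6)] \emph{Urysohn's lemma.} If $A,B\subseteq Z$ are closed and disjoint, there is $g\in C(Z,[0,1])$ with $g=1$ on $A$ and $g=0$ on $B$.
\item[(F7)] \emph{Markov's inequality.} $m(\{|u|>t\})\le t^{-1}\int|u|\,dm$ for $t>0$.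
\end{enumerate}

Let $\pi:(X,T)\to(Y,S)$ be an extension and $\mu\in M(X)$. That $\pi$ is a \emph{measure-theoretic isomorphism} between $(X,\mu,T)$ and $(Y,\pi_*\mu,S)$ means that there are invariant Borel sets $X_0\subseteq X$ and $Y_0\subseteq Y$ of measure $1$ such that $\pi$ restricts to a bijection $X_0\to Y_0$ with Borel inverse. Then $\pi$ is injective on $X_0$. Conversely, let $\pi$ be injective on a Borel set $E$ with $\mu(E)=1$. Put $X_0=\bigcap_{n\in\mathbb Z}T^nE$ and $Y_0=\pi(X_0)$. Then $X_0$ is invariant and $\mu(X_0)=1$; by (F2), $Y_0$ is Borel and the inverse is Borel; $SY_0=\pi(TX_0)=Y_0$; and $\pi_*\mu(Y_0)\ge\mu(X_0)=1$.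

Let $Y_1=\{y\in Y:|\pi^{-1}(y)|=1\}$. Its complement is the union over $k\ge1$ of the images of the compact sets $\{(x,x'):\pi(x)=\pi(x'),\ d(x,x')\ge1/k\}$ under $(x,x')\mapsto\pi(x)$, so $Y_1$ is Borel. As $\pi$ is onto, it is injective on $\pi^{-1}E$ exactly when $E\subseteq Y_1$. Thus $\pi$ is strongly isomorphic if and only if $Y_1$ is full.

The bijectivity of $\pi_*$ in the definition of an isomorphic extension follows from the other condition.

\begin{lemma}\label{lem:iso}
Let $\pi:(X,T)\to(Y,S)$ be an extension.
\begin{enumerate}
\item[(a)] The map $\pi_*:M(X)\to M(Y)$ is surjective.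
\item[(b)] $\pi$ is isomorphic if and only if for every $\mu\in M(X)$ there is a Borel set $E_\mu\subseteq X$ with $\mu(E_\mu)=1$ on which $\pi$ is injective.
\item[(c)] If $\pi$ is strongly isomorphic, then $\pi$ is isomorphic.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $\nu\in M(Y)$. Since $\pi$ is onto, $h\mapsto h\circ\pi$ is an isometry of $C(Y)$ onto a subspace of $C(X)$, and $h\circ\pi\mapsto\int h\,d\nu$ is a functional of norm $1$ on this subspace with value $1$ at the constant $1$. Extend it by the Hahn--Banach theorem to a functional of norm $1$ on $C(X)$. By the Riesz theorem the extension is a signed measure $\mu_0$ with total variation $1$ and total mass $1$, hence a probability measure, and $\pi_*\mu_0=\nu$. The averages $\mu_n=\frac1n\sum_{i<n}T^i_*\mu_0$ satisfy $\pi_*\mu_n=\frac1n\sum_{i<n}S^i_*\nu=\nu$, and $T_*\mu_n-\mu_n=\frac1n(T^n_*\mu_0-\mu_0)$ has total variation at most $2/n$. A weak* limit $\mu$ of a subsequence is therefore invariant and satisfies $\pi_*\mu=\nu$.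

(b) After (a) and the discussion above, it remains to show that the existence of the sets $E_\mu$ makes $\pi_*$ injective. Let $\pi_*\mu_1=\pi_*\mu_2=\nu$, and let $E=E_\mu$ for $\mu=\frac12(\mu_1+\mu_2)\in M(X)$. Then $\mu_1(E)=\mu_2(E)=1$. For Borel $A\subseteq X$ the set $B=\pi(A\cap E)$ is Borel by (F2), and $\pi^{-1}B\cap E=A\cap E$ by injectivity on $E$. Hence $\mu_i(A)=\mu_i(\pi^{-1}B)=\nu(B)$ for $i=1,2$, and $\mu_1=\mu_2$.

(c) Take $E_\mu=\pi^{-1}Y_1$ for every $\mu$; it has $\mu$-measure $\pi_*\mu(Y_1)=1$. Apply (b).
\end{proof}

\section{Uniform approximation}\label{sec:approx}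

Fix an extension $\pi$ and $f\in C(X,[0,1])$. To $h\in C(Y,[0,1])$ we attach its error function $\mu\mapsto\int|f-h\circ\pi|\,d\mu$ on $M(X)$. It is affine, and it is continuous because the integrand is a continuous function on $X$.

\subsection*{Two functions on a segment}
The averaging step is visible when $M(X)$ is a segment $\{(1-t)\mu_0+t\mu_1:0\le t\le1\}$. Suppose that $h_1,h_2$ have error functions $\varphi_1,\varphi_2$, now affine functions of $t\in[0,1]$, and that $\min(\varphi_1(t),\varphi_2(t))<\varepsilon$ for every $t$. We claim that some average of $h_1$ and $h_2$ has error below $\varepsilon$ for every $t$. After relabeling, $\varphi_1(0)<\varepsilon$. If $\varphi_1(1)<\varepsilon$, then $h_1$ works. Otherwise $\varphi_2(1)<\varepsilon\le\varphi_1(1)$. If also $\varphi_2(0)<\varepsilon$, then $h_2$ works. In the remaining case $\varphi_1(0)<\varepsilon\le\varphi_2(0)$, so $\varphi_1$ has slope $s_1>0$, $\varphi_2$ has slope $s_2<0$, and the two graphs cross at a point $t^*$. Their common value $c$ at $t^*$ is below $\varepsilon$ by assumption. With $\lambda=-s_2/(s_1-s_2)\in(0,1)$, the function $\lambda\varphi_1+(1-\lambda)\varphi_2$ has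 slope $\lambda s_1+(1-\lambda)s_2=0$, so it equals $c$ everywhere. By the triangle inequality it bounds the error function of $\lambda h_1+(1-\lambda)h_2$.

The bound $c$ is the error at the mixture $t^*$, so the assumption is needed in the interior of the segment and not only at its ends. On a segment one could instead choose $h$ with error below $\varepsilon/2$ at $t=\frac12$. That shortcut costs a factor equal to the number of extreme points of $M(X)$ and is not available when there are infinitely many. The averaging argument loses nothing, and the separation theorem carries it out in general.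

\begin{proposition}\label{prop:approx}
Let $\pi:(X,T)\to(Y,S)$ be an isomorphic extension, $f\in C(X,[0,1])$ and $\varepsilon>0$. Then there is $h\in C(Y,[0,1])$ with
\[
\sup_{\mu\in M(X)}\int|f-h\circ\pi|\,d\mu<\varepsilon .
\]
\end{proposition}

\begin{proof}
\emph{One measure.} Fix $\mu\in M(X)$ and let $E_\mu$ be as in Lemma~\ref{lem:iso}(b). Define $\tilde f:Y\to[0,1]$ by $\tilde f=f\circ(\pi|_{E_\mu})^{-1}$ on $\pi(E_\mu)$ and $\tilde f=0$ elsewhere. By (F2), $\tilde f$ is Borel, and $\tilde f\circ\pi=f$ on $E_\mu$. By (F3) there is $h_\mu\in C(Y,[0,1])$ with
\[
\int|f-h_\mu\circ\pi|\,d\mu=\int|\tilde f-h_\mu|\,d\pi_*\mu<\varepsilon .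
\]

\emph{Finitely many functions.} The error function of $h_\mu$ is continuous, so it stays below $\varepsilon$ on a neighborhood of $\mu$. This is where the continuity of $f$ is used. By compactness of $M(X)$ there are $h_1,\dots,h_k\in C(Y,[0,1])$, with error functions $\varphi_1,\dots,\varphi_k$, such that for every $\mu\in M(X)$ some $i$ has $\varphi_i(\mu)<\varepsilon$.

\emph{One function.} The set $Q=\{(\varphi_1(\mu),\dots,\varphi_k(\mu)):\mu\in M(X)\}$ is the image of a compact convex set under a continuous affine map, so it is compact and convex. By the previous step it is disjoint from the closed convex set $P=[\varepsilon,\infty)^k$. Let $\lambda$ be as in (F4); the strict inequality forces $\lambda\ne0$. If some $\lambda_i$ were negative, letting the $i$th coordinate of $p\in P$ tend to infinity would give $\inf_{p\in P}\lambda\cdot p=-\infty$, which is impossible. So all $\lambda_i\ge0$, and we may normalize $\sum_i\lambda_i=1$. Then $\inf_{p\in P}\lambda\cdot p=\varepsilon$. Put $h=\sum_i\lambda_ih_i\in C(Y,[0,1])$. Since $f-h\circ\pi=\sum_i\lambda_i(f-h_i\circ\pi)$, every $\mu\in M(X)$ satisfies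
\[
\int|f-h\circ\pi|\,d\mu\le\sum_i\lambda_i\varphi_i(\mu)\le\sup_{q\in Q}\lambda\cdot q<\varepsilon .\qedhere
\]
\end{proof}

\begin{remark}[ergodic measures are not enough]\label{rem:ergodic}
Suppose that $\pi$ is only known to be a measure-theoretic isomorphism for ergodic $\mu$. Let $X=\{p,q\}$ consist of two fixed points, let $Y$ be a point and $f=1_{\{p\}}$. A constant $h=c\in[0,1]$ has error $\frac12(1-c)+\frac12c=\frac12$ at $\frac12(\delta_p+\delta_q)$, so Proposition~\ref{prop:approx} fails. Theorem~\ref{thm:A} fails too. Take a continuous surjection of the Cantor set onto $[0,1]$, with the identity map on both spaces. The ergodic measures are the point masses, for which $\pi$ is an isomorphism, but $[0,1]$ is not zero-dimensional and so lacks the SBP by Example~\ref{ex:identity}.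
\end{remark}

\section{From uniformly small sets to null boundaries}\label{sec:U}

For $f=1_C$, Proposition~\ref{prop:approx} gives a function $h$ on $Y$ that is close to $0$ or $1$ outside a set of uniformly small measure. Two gaps separate this from the SBP. First, small is not null. For one measure $\nu$ we could pick a level $t$ with $\nu(\{h=t\})=0$, but the bad levels vary with $\nu$. We shall instead repeat the construction with smaller and smaller errors, each time placing the new transition from $1$ to $0$ inside the old one, so that the final boundary lies in all the transition regions. For this we must prescribe \emph{exactly} where the function is $1$ and where it is $0$. This is the second gap, because an $L^1$ estimate gives no control at individual points. The two properties below are what the iteration needs and what an $L^1$ estimate gives.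

\begin{definition}
Let $(Z,R)$ be a system. It has property (U) if for every closed $K$ and open $V$ with $K\subseteq V\subseteq Z$ and every $\varepsilon>0$ there is $g\in C(Z,[0,1])$ with $g=1$ on $K$, $g=0$ on $Z\setminus V$, and $m(\{0<g<1\})<\varepsilon$ for all $m\in M(Z)$. It has property (U$'$) if for all such $K,V,\varepsilon$ there is $u\in C(Z,[0,1])$ whose \emph{defect set}
\[
D(u;K,V)=\bigl(K\cap\{u<1\}\bigr)\cup\{0<u<1\}\cup\bigl(\{u>0\}\setminus V\bigr)
\]
has $m$-measure less than $\varepsilon$ for all $m\in M(Z)$.
\end{definition}

For $g$ as in (U) the defect set is $\{0<g<1\}$, so (U) implies (U$'$). For the converse we apply (U$'$) to a pair $K',V'$ squeezed between $K$ and $V$, and use the room on either side to force the correct values.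

\begin{lemma}\label{lem:clamp}
Property \textup{(U$'$)} implies property \textup{(U)}.
\end{lemma}

\begin{proof}
Let $K\subseteq V$ and $\varepsilon$ be given. By (F6) take $w\in C(Z,[0,1])$ with $w=1$ on $K$ and $w=0$ off $V$. Put
\[
K'=\{w\ge\tfrac23\},\qquad V'=\{w>\tfrac13\},\qquad a=\max(0,3w-2),\qquad b=\min(1,3w).
\]
Then $K'$ is closed, $V'$ is open and $K'\subseteq V'$. Moreover $a=1$ on $K$, $a=0$ off $K'$, $b=1$ on $V'$, and $a=b=0$ off $V$. Let $u$ be given by (U$'$) for $K',V',\varepsilon$, and put $g=\max(a,\min(b,u))\in C(Z,[0,1])$. Then $g=1$ on $K$ and $g=0$ off $V$. Let $0<g(z)<1$. If $z\in K'$, then $b(z)=1$, so $u(z)\le g(z)<1$. If $z\notin V'$, then $a(z)=0$, so $u(z)\ge g(z)>0$. If $z\in V'\setminus K'$, then $a(z)=0$ and $b(z)=1$, so $u(z)=g(z)\in(0,1)$. In each case $z\in D(u;K',V')$, so $m(\{0<g<1\})<\varepsilon$ for all $m\in M(Z)$.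
\end{proof}

\begin{lemma}\label{lem:nested}
Let $(Z,R)$ have property \textup{(U)}. For every closed $K$ and open $V$ with $K\subseteq V$ there is an open $U$ with $K\subseteq U\subseteq\overline U\subseteq V$ and $\partial U$ null. In particular $(Z,R)$ has the SBP.
\end{lemma}

\begin{proof}
Put $K_0=K$ and $V_0=V$. Given closed $K_{n-1}$ inside open $V_{n-1}$, let $g_n$ be given by (U) for this pair and $\varepsilon=1/n$, and put $K_n=\{g_n\ge\frac23\}$ and $V_n=\{g_n>\frac13\}$. Then $K_n$ is closed, $V_n$ is open, $K_n\subseteq V_n$, and
\[
K_{n-1}\subseteq\{g_n>\tfrac23\}\subseteq\operatorname{int}K_n,\qquad \overline{V_n}\subseteq\{g_n\ge\tfrac13\}\subseteq V_{n-1},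
\]
because $g_n=1$ on $K_{n-1}$ and $g_n=0$ off $V_{n-1}$. These inclusions also give $\overline{V_n}\setminus\operatorname{int}K_n\subseteq\{\frac13\le g_n\le\frac23\}$, a set of $m$-measure less than $1/n$ for every $m\in M(Z)$.

Let $U=\bigcup_{n\ge1}\operatorname{int}K_n$, an open set containing $K$. The $K_n$ increase and the $V_n$ decrease, so $K_j\subseteq K_{\max(j,n)}\subseteq V_{\max(j,n)}\subseteq V_n$ for all $j,n$. Hence $U\subseteq V_n$ and $\overline U\subseteq\overline{V_n}$ for all $n$; in particular $\overline U\subseteq\overline{V_1}\subseteq V$. Therefore $\partial U=\overline U\setminus U\subseteq\overline{V_n}\setminus\operatorname{int}K_n$ for every $n\ge1$, and $m(\partial U)=0$ for every $m\in M(Z)$. Taking $K=\{z\}$ and $V$ any open neighborhood of $z$, we obtain the SBP.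
\end{proof}

The converse is needed for Theorem~\ref{thm:B} but not for Theorem~\ref{thm:A}. The point is that a closed null set has neighborhoods of uniformly small measure.

\begin{lemma}\label{lem:converse}
The SBP implies property \textup{(U)}.
\end{lemma}

\begin{proof}
Let $K\subseteq V$ and $\varepsilon$ be given, and choose an open $W$ with $K\subseteq W\subseteq\overline W\subseteq V$, for instance the set $V'$ in the proof of Lemma~\ref{lem:clamp}. Cover $K$ by finitely many open sets $U_1,\dots,U_r\subseteq W$ with null boundaries, and let $U$ be their union. Then $K\subseteq U\subseteq\overline U\subseteq V$. Since $\overline U=\bigcup_i\overline{U_i}$, the closed set $F=\partial U$ lies in $\bigcup_i\partial U_i$ and is null. If $F=\emptyset$, then $U$ is clopen and $g=1_U$ works.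

Let $F\ne\emptyset$. The continuous functions $u_k=\max(0,1-k\,d(\cdot,F))$ decrease to $1_F$, so the continuous functions $m\mapsto\int u_k\,dm$ on $M(Z)$ decrease to $m(F)=0$, uniformly by (F5). On the open set $O_k=\{d(\cdot,F)<\frac1{2k}\}$ we have $u_k>\frac12$, so $m(O_k)\le2\int u_k\,dm$. Fix $k$ so large that $m(O_k)<\varepsilon$ for all $m\in M(Z)$ and that $O_k$ is disjoint from $K\cup(Z\setminus V)$. The latter is possible because $K\cup(Z\setminus V)$ is compact and disjoint from $F=\overline U\setminus U$. The set $A=U\setminus O_k$ equals $\overline U\setminus O_k$, since $F\subseteq O_k$, so it is closed. The set $B=(Z\setminus U)\setminus O_k$ is closed and disjoint from $A$. We have $K\subseteq A$, $Z\setminus V\subseteq B$ and $A\cup B=Z\setminus O_k$. A function $g$ as in (F6) for $A$ and $B$ has $\{0<g<1\}\subseteq O_k$.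
\end{proof}

Thus the SBP, (U) and (U$'$) are equivalent.

\section{Transfer along an isomorphic extension}\label{sec:transfer}

Property (U$'$) tolerates errors of uniformly small measure, so Proposition~\ref{prop:approx} can carry it from $X$ to $Y$ and back. Going down, we approximate an almost $\{0,1\}$-valued function on $X$ and sharpen the approximant. Going up, we approximate an arbitrary Urysohn function on $X$ and let (U) on $Y$ do the sharpening.

\begin{proposition}\label{prop:transfer}
Let $\pi:(X,T)\to(Y,S)$ be an isomorphic extension.
\begin{enumerate}
\item[(a)] If $X$ has property \textup{(U)}, then $Y$ has property \textup{(U$'$)}.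
\item[(b)] If $Y$ has property \textup{(U)}, then $X$ has property \textup{(U$'$)}.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) Let $K\subseteq V$ be closed and open in $Y$, and $\varepsilon>0$. By (U) for $X$ there is $f\in C(X,[0,1])$ with $f=1$ on $\pi^{-1}K$, $f=0$ off $\pi^{-1}V$, and $\mu(\{0<f<1\})<\varepsilon/2$ for all $\mu\in M(X)$. By Proposition~\ref{prop:approx} there is $h\in C(Y,[0,1])$ with $\int|f-h\circ\pi|\,d\mu<\varepsilon/8$ for all $\mu$. Put $u=\min(1,\max(0,2h-\frac12))$, so that $\{u<1\}=\{h<\frac34\}$ and $\{u>0\}=\{h>\frac14\}$. Let $D=D(u;K,V)$, and let $x\in\pi^{-1}D$ with $f(x)\in\{0,1\}$; write $y=\pi(x)$. If $y\in K$ and $u(y)<1$, then $f(x)=1$ and $h(y)<\frac34$. If $y\notin V$ and $u(y)>0$, then $f(x)=0$ and $h(y)>\frac14$. If $0<u(y)<1$, then $\frac14<h(y)<\frac34$. In each case $|f(x)-h(y)|>\frac14$, so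
\[
\pi^{-1}D\subseteq\{0<f<1\}\cup\{|f-h\circ\pi|>\tfrac14\}.
\]
Given $\nu\in M(Y)$, take $\mu\in M(X)$ with $\pi_*\mu=\nu$. By (F7),
\[
\nu(D)=\mu(\pi^{-1}D)\le\mu(\{0<f<1\})+4\int|f-h\circ\pi|\,d\mu<\varepsilon .
\]

(b) Let $K\subseteq V$ be closed and open in $X$, and $\varepsilon>0$. By (F6) take $f\in C(X,[0,1])$ with $f=1$ on $K$ and $f=0$ off $V$, and by Proposition~\ref{prop:approx} take $h\in C(Y,[0,1])$ with $\int|f-h\circ\pi|\,d\mu<\varepsilon/6$ for all $\mu\in M(X)$. Property (U) for $Y$, applied to $\{h\ge\frac23\}\subseteq\{h>\frac13\}$, gives $q\in C(Y,[0,1])$ with $q=1$ on $\{h\ge\frac23\}$, $q=0$ on $\{h\le\frac13\}$, and $\nu(\{0<q<1\})<\varepsilon/2$ for all $\nu\in M(Y)$. Put $u=q\circ\pi$ and $D=D(u;K,V)$, and let $x\in D$, $y=\pi(x)$. If $x\in K$ and $q(y)<1$, then $f(x)=1$ and $h(y)<\frac23$. If $x\notin V$ and $q(y)>0$, then $f(x)=0$ and $h(y)>\frac13$. In both cases $|f(x)-h(y)|>\frac13$. Otherwise $0<q(y)<1$. Hence, for every $\mu\in M(X)$,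
\[
\mu(D)\le\pi_*\mu(\{0<q<1\})+3\int|f-h\circ\pi|\,d\mu<\varepsilon .\qedhere
\]
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
If one of the two systems has the SBP, it has (U) by Lemma~\ref{lem:converse}. The other then has (U$'$) by Proposition~\ref{prop:transfer}, (U) by Lemma~\ref{lem:clamp}, and the SBP by Lemma~\ref{lem:nested}.
\end{proof}

It remains to build a strongly isomorphic extension from small boundaries. We record for each point its itinerary through a countable basis. The map $y\mapsto1_U(y)$ is discontinuous only on $\partial U$, and there we allow both symbols, which makes the space of itineraries closed.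

\begin{proposition}\label{prop:symbolic}
A system $(Y,S)$ with the SBP admits a zero-dimensional strongly isomorphic extension.
\end{proposition}

\begin{proof}
For each $k\ge1$ cover $Y$ by finitely many open sets with null boundaries and diameter less than $1/k$, and list all these sets as $(U_i)_{i\in\mathbb N}$. Let $X'$ be the set of pairs $(y,x)\in Y\times\{0,1\}^{\mathbb N\times\mathbb Z}$ such that, for all $i$ and $n$,
\[
x_{i,n}=1\ \Rightarrow\ S^ny\in\overline{U_i},\qquad x_{i,n}=0\ \Rightarrow\ S^ny\notin U_i .
\]
Put $T'(y,x)=(Sy,\sigma x)$ with $(\sigma x)_{i,n}=x_{i,n+1}$, and $\pi'(y,x)=y$.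

For fixed $(i,n)$ the condition describes the union of the closed sets $\{x_{i,n}=1,\ S^ny\in\overline{U_i}\}$ and $\{x_{i,n}=0,\ S^ny\notin U_i\}$, so $X'$ is compact. The condition with index $(i,n)$ for $(Sy,\sigma x)$ is the condition with index $(i,n+1)$ for $(y,x)$, so $T'$ is a homeomorphism of $X'$. The map $\pi'$ is continuous, satisfies $\pi'\circ T'=S\circ\pi'$, and is onto, since $x_{i,n}=1_{U_i}(S^ny)$ defines a point $(y,x)\in X'$.

To see that $X'$ is zero-dimensional, let $(y,x),(y',x)\in X'$ with $y\ne y'$. Some $U_i$ contains $y$ and has diameter less than $d(y,y')$, so $y'\notin\overline{U_i}$. Then $y\in U_i$ excludes $x_{i,0}=0$, and $y'\notin\overline{U_i}$ excludes $x_{i,0}=1$, a contradiction. Thus $(y,x)\mapsto x$ is a continuous injection of the compact space $X'$ into the zero-dimensional space $\{0,1\}^{\mathbb N\times\mathbb Z}$, hence a homeomorphism onto a subspace.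

Finally, let $Y_0=Y\setminus\bigcup_{i,n}S^{-n}\partial U_i$. Each $S^{-n}\partial U_i$ is null by invariance, so $Y_0$ is full. If $y\in Y_0$, then for each $(i,n)$ either $S^ny\in U_i$, which forces $x_{i,n}=1$, or $S^ny\notin\overline{U_i}$, which forces $x_{i,n}=0$. So the fiber over $y$ is a single point.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $\pi:(X,T)\to(Y,S)$ be a zero-dimensional isomorphic extension. If $K\subseteq V\subseteq X$ with $K$ closed and $V$ open, finitely many clopen subsets of $V$ cover $K$. Their union $C$ is clopen, and $g=1_C$ is continuous, equals $1$ on $K$ and $0$ off $V$, and has $\{0<g<1\}=\emptyset$. So $X$ has (U). By Proposition~\ref{prop:transfer}(a) and Lemmas~\ref{lem:clamp} and~\ref{lem:nested}, $Y$ has the SBP, and Proposition~\ref{prop:symbolic} gives the strongly isomorphic extension.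
\end{proof}

Zero-dimensionality enters only through the choice of $C$. It cannot be dropped: the identity extension of $[0,1]$ with the identity map is isomorphic, and this system lacks the SBP. The sets $E_\mu$ are used only in the first step of the proof of Proposition~\ref{prop:approx}, and the surjectivity of $\pi_*$ only at the end of the proof of Proposition~\ref{prop:transfer}(a).

\begin{corollary}\label{cor:equiv}
For a system $(Y,S)$ the following are equivalent:
\begin{enumerate}
\item[(1)] it has the SBP;
\item[(2)] it has a zero-dimensional strongly isomorphic extension;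
\item[(3)] it has a zero-dimensional isomorphic extension;
\item[(4)] it has an isomorphic extension with the SBP;
\item[(5)] every isomorphic extension of it has the SBP;
\item[(6)] it has property \textup{(U)}.
\end{enumerate}
\end{corollary}

\begin{proof}
The implications (1)$\Rightarrow$(2)$\Rightarrow$(3)$\Rightarrow$(1) are Proposition~\ref{prop:symbolic}, Lemma~\ref{lem:iso}(c) and Theorem~\ref{thm:A}. Theorem~\ref{thm:B} gives (1)$\Rightarrow$(5) and (4)$\Rightarrow$(1), and (5)$\Rightarrow$(4) holds because the identity of $Y$ is an isomorphic extension. Lemmas~\ref{lem:nested} and~\ref{lem:converse} give (1)$\Leftrightarrow$(6).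
\end{proof}

\section{The two kinds of extension through continuous functions}\label{sec:C}

Theorem~\ref{thm:C} puts the two notions side by side. In (1) the function $h\circ\pi$ has to match $f$ only where invariant measures on $X$ live. In (2) the functions $h^\pm$ must enclose the values of $f$ on each entire fiber. In Example~\ref{ex:differ} the constant $h=f(\infty)$ has error $0$ in (1), while in (2) one has $h^+-h^-\ge\max f-\min f$.

\begin{proof}[Proof of Theorem~\ref{thm:C}(1)]
Let $\pi$ be isomorphic, $f\in C(X)$, and $L>\max|f|$. Apply Proposition~\ref{prop:approx} to $(f+L)/(2L)$ and $\varepsilon/(2L)$, obtaining $h'$, and put $h=2Lh'-L$.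

Conversely, assume the approximation property and let $\mu\in M(X)$. Let $(f_j)$ be a dense sequence in $C(X)$; it separates the points of $X$. For each $j$ choose $h_{j,n}\in C(Y)$ with $h_{j,n}\circ\pi\to f_j$ in $L^1(\mu)$ as $n\to\infty$. Composition with $\pi$ is an isometry of $L^1(\pi_*\mu)$ into $L^1(\mu)$, so $(h_{j,n})_n$ is a Cauchy sequence in $L^1(\pi_*\mu)$. It converges to a Borel function $h_j:Y\to\mathbb R$, and $h_j\circ\pi=f_j$ $\mu$-almost everywhere. The Borel set $E=\bigcap_j\{f_j=h_j\circ\pi\}$ has $\mu(E)=1$. If $x,x'\in E$ and $\pi(x)=\pi(x')$, then $f_j(x)=f_j(x')$ for all $j$, so $x=x'$. By Lemma~\ref{lem:iso}(b), $\pi$ is isomorphic.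
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}(2)]
For $f\in C(X)$ put $f^+(y)=\max_{\pi^{-1}(y)}f$ and $f^-(y)=\min_{\pi^{-1}(y)}f$; the fibers are compact and nonempty. The inequalities $h^-\circ\pi\le f\le h^+\circ\pi$ say exactly that $h^-\le f^-$ and $f^+\le h^+$. Since $\{f^+\ge t\}=\pi(\{f\ge t\})$ is closed for every $t$, the function $f^+$ is upper semicontinuous. As $f^-=-(-f)^+$, the function $f^-$ is lower semicontinuous. Both are Borel.

Let $\pi$ be strongly isomorphic. The functions $h_n^+(y)=\sup_{y'\in Y}\bigl(f^+(y')-n\,d(y,y')\bigr)$ are $n$-Lipschitz, decrease in $n$, and satisfy $h_n^+\ge f^+$. They converge to $f^+$ pointwise: for $\delta>0$,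
\[
h_n^+(y)\le\max\Bigl(\,\sup_{d(y,y')<\delta}f^+(y'),\ \max|f|-n\delta\Bigr),
\]
and the supremum tends to $f^+(y)$ as $\delta\to0$ by upper semicontinuity. The same construction for $-f$, followed by a change of sign, gives continuous $h_n^-$ increasing to $f^-$. Since $f^+=f^-$ on the full set $Y_1$, dominated convergence shows that $\int(h_n^+-h_n^-)\,d\nu$ decreases to $\int(f^+-f^-)\,d\nu=0$ for every $\nu\in M(Y)$. The convergence is uniform in $\nu$ by (F5), so $h^\pm=h_n^\pm$ work for large $n$.

Conversely, assume that the functions $h^\pm$ exist for all $f$ and $\varepsilon$. From $0\le f^+-f^-\le h^+-h^-$ we get $\int(f^+-f^-)\,d\nu=0$ for all $\nu\in M(Y)$, so $\{f^+=f^-\}$ is a full set. For a dense sequence $(f_j)$ in $C(X)$, the set $E=\bigcap_j\{f_j^+=f_j^-\}$ is full. On the fiber over a point of $E$ every $f_j$ is constant, and the $f_j$ separate points, so the fiber is a single point.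
\end{proof}

\section{Actions of countable groups}\label{sec:groups}

Let a countable group $G$ act on compact metric spaces by homeomorphisms, and keep the definitions of Section~\ref{sec:intro}, including the bijectivity of $\pi_*$ in the definition of an isomorphic extension. Then Theorems~\ref{thm:A} and~\ref{thm:B}, Proposition~\ref{prop:approx}, Lemmas~\ref{lem:clamp}--\ref{lem:converse} and Corollary~\ref{cor:equiv} remain true. Their proofs meet the group $\mathbb Z$ in only three places.

First, $M(X)$ may now be empty. Then the measure estimates over $M(X)$ are vacuous, and $M(Y)$ is empty as well for an isomorphic extension.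

Second, the proof of Lemma~\ref{lem:iso}(a) averages along $\mathbb Z$. For an isomorphic extension, the surjectivity of $\pi_*$ and the sets $E_\mu$ are part of the definition. For a strongly isomorphic extension, surjectivity has a direct proof: $Y_1$ is invariant, $\pi:\pi^{-1}Y_1\to Y_1$ is an equivariant bijection with Borel inverse by (F2), and the image of $\nu\in M(Y)$ under this inverse is an invariant measure that projects to $\nu$. So Lemma~\ref{lem:iso}(c) still holds. The converse direction of Theorem~\ref{thm:C}(1) relies on Lemma~\ref{lem:iso}(a), and we make no claim about it here.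

Third, in Proposition~\ref{prop:symbolic} one uses $\{0,1\}^{\mathbb N\times G}$, the conditions $x_{i,\gamma}=1\Rightarrow\gamma y\in\overline{U_i}$ and $x_{i,\gamma}=0\Rightarrow\gamma y\notin U_i$, and the action $\eta(y,x)=(\eta y,\eta x)$ with $(\eta x)_{i,\gamma}=x_{i,\gamma\eta}$. Countability of $G$ makes this space metrizable and $Y\setminus\bigcup_{i,\gamma}\gamma^{-1}\partial U_i$ a full set.

\begin{thebibliography}{1}

\bibitem{corr}
\emph{Corrigendum of Appendix B of ``Embedding topological dynamical systems with periodic points in cubical shift''},
\texttt{http://www.impan.pl/\textasciitilde gutman/Corrigendum.pdf}.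

\end{thebibliography}
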